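# Cancellation laws for equidecomposability types

## Two ways of pairing off the integers

Let $a$ be the permutation of the integers that swaps $2k$ and $2k+1$ for every $k$, and let $b$ be the one that swaps $2k-1$ and $2k$ for every $k$. Choose one point $x_k$ from each pair $\{2k,2k+1\}$, in any way you like, and let $X$ be the set of the chosen points. Choose one point $y_k$ from each pair $\{2k-1,2k\}$, again in any way, and let $Y$ be the set of these. Then
$$\mathbb Z=X\sqcup aX=Y\sqcup bY .$$
Two copies of $X$ make up the line, and so do two copies of $Y$. Can we cancel the factor $2$, that is, cut $X$ into finitely many pieces and move them by elements of the group generated by $a$ and $b$ so that they make up $Y$?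

We can. Send $x_k$ to $y_k$. There are four possibilities for the pair $(x_k,y_k)$, and each is realized by one group element:

- $(2k,2k)$, by the identity;
- $(2k,2k-1)$, by $b$;
- $(2k+1,2k)$, by $a$;
- $(2k+1,2k-1)$, by $ba$ (first $a$, then $b$).

Cut $X$ into four pieces according to the case. Each piece is moved by a single element, and the map $x_k\mapsto y_k$ is a bijection from $X$ to $Y$.

What did we use? Each $a$-pair $\{2k,2k+1\}$ meets two $b$-pairs, one on its left and one on its right, and we sent every $x_k$ to the left. Sending $x_k$ to $y_{k+1}\in\{2k+1,2k+2\}$ would have done just as well. So the cancellation rests on the choice of a direction of the line. If we have a large family of such lines, none of which has a marked direction, and arbitrary sets are allowed as pieces, we choose a direction on each line and the argument goes through. If the pieces have to come from a smaller algebra of sets, say the Borel sets, there may be no way to choose the directions within the algebra, and then the factor $2$ perhaps cannot be cancelled. Suppose so. Could the factor $3$ still be cancellable in the same algebra? Could $6$ be? These notes determine which cancellation laws imply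 which.

## Types, cancellation laws, and the statement to be proved

Write $\mathbb N=\{1,2,\dots\}$, $\omega=\{0,1,2,\dots\}$ and $\mathbb Z_d=\mathbb Z/d\mathbb Z$. We work in ZFC.

**Definition (types).** Let $\mathbf B$ be a Boolean algebra and $G$ a group of automorphisms of $\mathbf B$. For $U,V\in\mathbf B$ write $U\sim V$ if $U$ is a disjoint union of $U_1,\dots,U_n\in\mathbf B$, $V$ is a disjoint union of $V_1,\dots,V_n\in\mathbf B$, and for each $i$ some member of $G$ takes $U_i$ to $V_i$. The classes $(U)$ of $\sim$ are the equidecomposability types with respect to $(\mathbf B,G)$. Put $(U)+(V)=(U\vee V)$ whenever $U\wedge V=0$.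

The relation is transitive: if $g_iU_i=V_i$ cuts $U$ and rearranges it to $V$, and $h_jV'_j=T_j$ does the same from $V$ to $T$, then the pieces $g_i^{-1}(V_i\wedge V'_j)$ of $U$ are carried by $h_jg_i$ onto the pieces $h_j(V_i\wedge V_j')$ of $T$. Addition is well defined, since two equidecompositions of disjoint elements can be put side by side. It need not be total: for the subsets of a three-element set under all permutations, the types are the cardinalities $0,1,2,3$, and $1+3$ is undefined.

**Definition (closed under $+$).** The types of $(\mathbf B,G)$ are closed under $+$ if any two types have disjoint representatives. Then the types form a commutative semigroup, and $N\cdot\xi=\xi+\dots+\xi$ ($N$ times) is defined for every type $\xi$ and every $N\in\mathbb N$.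

(For associativity, take disjoint representatives of $\xi+\eta$ and of $\zeta$. An equidecomposition carries a splitting of one representative to a splitting of any other, so the representative of $\xi+\eta$ splits into one of $\xi$ and one of $\eta$, and we have three pairwise disjoint representatives.)

Example: all subsets of $\omega$, with the group $\mathrm{Symm}\,\omega$ of all permutations of $\omega$. Two infinite sets $U,V$ are always equidecomposable: split each into two infinite sets; these have infinite complements, so a permutation takes the first half of $U$ to the first half of $V$, and another one does the same for the second halves. Hence the types are the cardinalities $0,1,2,\dots,\aleph_0$. They are closed under $+$, since the even and the odd numbers give room for two disjoint representatives.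

This situation can always be reached (Tarski). Let $\mathbf C$ be the algebra of infinite sequences of members of $\mathbf B$ with coordinatewise operations, and let $H$ be the wreath product of $G$ and $\mathrm{Symm}\,\omega$ acting naturally on $\mathbf C$. Then $\mathbf C$ is countably complete if and only if $\mathbf B$ is; $\mathbf B$ embeds in $\mathbf C$ by $U\mapsto(U,0,0,\dots)$, and two members of $\mathbf B$ are equidecomposable with respect to $(\mathbf B,G)$ if and only if they are with respect to $(\mathbf C,H)$; and the types with respect to $(\mathbf C,H)$ are closed under $+$. If $\mathbf B=\{0,1\}$, this gives the example just described. The proof below does not use this fact, because closure under $+$ is checked directly for the pair that we build.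

A Boolean algebra is countably complete if every countable subset has a supremum. From now on, a pair $(\mathbf B,G)$ always has $\mathbf B$ countably complete and types closed under $+$.

**Definition (cancellation law).** For $N\in\mathbb N$ and a pair $(\mathbf B,G)$,
$$C(N):\qquad N\cdot\xi=N\cdot\eta\ \rightarrow\ \xi=\eta\qquad\text{for all types }\xi,\eta\text{ of the pair}.$$
For a set $Z$ of positive integers and $M\in\mathbb N$, the implication $(\forall N\in Z)\,C(N)\to C(M)$ is called provable if it holds in every pair.

In the example of the subsets of $\omega$, every $C(N)$ holds: $N\xi$ is infinite exactly when $\xi=\aleph_0$, and finite cardinalities can be divided by $N$. Note that $\aleph_0+1=\aleph_0+0$ there, so $C(N)$ is not the cancellation of a summand.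

The source of the question is the paper "The Failure of Cancellation Laws for Equidecomposability Types"; the conjecture is that $(\forall N\in Z)\,C(N)\to C(M)$ is provable if and only if every prime factor of $M$ is a factor of a member of $Z$. We shall prove this. One half is elementary.

**Lemma 1.** In any pair: (i) $C(N)$ implies $C(r)$ for every $r\mid N$; (ii) $C(m)$ and $C(n)$ imply $C(mn)$. Also $C(1)$ holds.

Proof. (i) If $r\xi=r\eta$, multiply by $N/r$ to get $N\xi=N\eta$, so $\xi=\eta$. (ii) If $m(n\xi)=m(n\eta)$, then $n\xi=n\eta$ by $C(m)$, so $\xi=\eta$ by $C(n)$. The law $C(1)$ is trivial. $\square$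

So a pair is governed by the set of primes $p$ for which $C(p)$ holds, and the conjecture comes down to realizing prescribed sets of primes. This is what the main theorem does.

**Theorem 2 (Main Theorem).** Let $P$ be any set of primes. There is a pair $(\mathbf B,G)$, with $\mathbf B$ countably complete and types closed under $+$, whose type semigroup $\mathcal S$ satisfies:

- (a) for every $q\in P$ there is an additive map $\delta_q:\mathcal S\to\mathcal S$ with $q\cdot\delta_q(\xi)=\xi=\delta_q(q\cdot\xi)$ for all $\xi$; in particular $C(q)$ holds;
- (b) for every integer $d\ge2$ with no prime factor in $P$ there are $\xi_d,\eta_d\in\mathcal S$ such that for all $m\in\mathbb N$: $m\cdot\xi_d=m\cdot\eta_d\iff d\mid m$.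

**Corollary 3 (the conjecture).** $(\forall N\in Z)\,C(N)\to C(M)$ is provable if and only if every prime factor of $M$ divides a member of $Z$.

Proof from Theorem 2. Suppose every prime factor of $M$ divides a member of $Z$. By Lemma 1(i), the laws $C(N)$, $N\in Z$, give $C(r)$ for each prime $r\mid M$. By Lemma 1(ii) they give $C(M)$ (for $M=1$ there is nothing to prove).

Conversely, let $p$ be a prime factor of $M$ that divides no member of $Z$. Apply Theorem 2 with $P$ the set of all primes other than $p$. By (a) and Lemma 1(ii), $C(N)$ holds for every $N$ with $p\nmid N$, in particular for every $N\in Z$. By (b) with $d=p$ we have $p\,\xi_p=p\,\eta_p$ but $\xi_p\ne\eta_p$. So $C(p)$ fails, and by Lemma 1(i) $C(M)$ fails. $\square$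

It remains to prove Theorem 2. There are two tasks: make the factor $d$ impossible to cancel, and make multiplication by each $q\in P$ invertible without destroying the first achievement. We begin with the first.

## The universal space for two partitions into $d$ pieces

We want a set partitioned into $d$ translates of $X$ and also into $d$ translates of $Y$, with no further relation between the two partitions. The opening example is the case $d=2$, for one line.

Fix $d\ge2$. Let $W=W_d=\langle a\rangle*\langle b\rangle$ be the free product of two cyclic groups of order $d$. Every $w\in W$ has a unique reduced form, an alternating product of nontrivial powers of $a$ and of $b$; these powers are its syllables, and $|w|$ is their number. There are finitely many elements of each length.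

**Definition ($\Omega_d$).** $\Omega_d$ is the set of pairs $y=(s,t)$ of functions $s,t:W\to\mathbb Z_d$ with
$$s(wa)=s(w)+1,\qquad t(wb)=t(w)+1\qquad(w\in W).\tag{1}$$
The group $W$ acts by $(g\cdot y)(w)=y(g^{-1}w)$. Put
$$X_d=\{(s,t)\in\Omega_d:s(1)=0\},\qquad Y_d=\{(s,t)\in\Omega_d:t(1)=0\}.$$

$\Omega_d$ is a closed subset of the compact metrizable space $(\mathbb Z_d\times\mathbb Z_d)^W$. The action preserves (1), since (1) concerns right multiplication and the action uses left multiplication, and $W$ acts by homeomorphisms. The function $s$ numbers each left coset $w\langle a\rangle$ cyclically, and $t$ does this for each $w\langle b\rangle$. Apart from this, $s$ and $t$ are free.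

Example, $d=2$. Join $w$ to $wa$ and to $wb$. The result is a line whose edges are alternately $a$-edges and $b$-edges. On each $a$-edge $s$ takes the value $0$ at one end and $1$ at the other, so $s$ is an arbitrary choice of an end of every $a$-edge, and $t$ is an arbitrary choice of an end of every $b$-edge. A point of $\Omega_2$ is thus a line with choices $X$ and $Y$ as in our opening example, together with a base point $1$; the action moves the base point.

The $s$-component of $a^iy$ at $1$ is $s(a^{-i})=s(1)-i$, so exactly one $i<d$ has $a^iy\in X_d$. The same holds for $b$ and $t$. Hence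
$$\Omega_d=\bigsqcup_{i<d}a^iX_d=\bigsqcup_{j<d}b^jY_d .\tag{2}$$
So $d$ copies of $X_d$, or of $Y_d$, make up $\Omega_d$. We shall show that, for Borel pieces, $X_d$ cannot be rearranged to $Y_d$.

## From pieces to an integer-valued function

A natural first attempt is to separate the types $\xi,\eta$ of $X_d,Y_d$ by an invariant measure. It cannot work: if $\mu$ is an additive map from types to $[0,\infty]$, then $d\xi=d\eta$ gives $d\mu(\xi)=d\mu(\eta)$, hence $\mu(\xi)=\mu(\eta)$. We have to use that pieces are counted by integers.

Suppose that $X_d$ is the disjoint union of finitely many Borel sets $P_l$ and $Y_d$ is the disjoint union of the sets $Q_l=\lambda_lP_l$, with $\lambda_l\in W$. Then $1_{P_l}=1_{Q_l}\circ\lambda_l$, and summation over $l$ gives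
$$1_{X_d}-1_{Y_d}=\sum_l\bigl(1_{Q_l}\circ\lambda_l-1_{Q_l}\bigr).$$
The next lemma converts such an identity into a statement about the two generators. It has a multiplier $R$, which we shall need later.

**Lemma 4.** Let $R\in\mathbb Z$, let $\lambda_1,\dots,\lambda_r\in W$, and let $e_1,\dots,e_r:\Omega_d\to\mathbb Z$ be Borel with
$$R\,1_{X_d}-R\,1_{Y_d}=\sum_{l}(e_l\circ\lambda_l-e_l).$$
Then there is a Borel function $c:\Omega_d\to\mathbb Z$ with
$$\sum_{i<d}c(a^iy)=R=\sum_{j<d}c(b^jy)\qquad\text{for all }y\in\Omega_d.\tag{3}$$

Proof. Since $a$ and $b$ have finite order, each $\lambda_l$ is a product $c_1c_2\cdots c_k$ with all $c_j\in\{a,b\}$. For $e=e_l$ put $e'_j=e\circ c_1\cdots c_{j-1}$, so that $e_1'=e$. Telescoping gives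
$$e\circ c_1\cdots c_k-e=\sum_{j=1}^k\bigl(e'_j\circ c_j-e'_j\bigr).$$
Each summand has the form $e'\circ a-e'$ or $e'\circ b-e'$ with $e'$ Borel. Add up, over all $l$, the functions $e'$ of the first kind to $u$ and those of the second kind to $v$. Then $u,v:\Omega_d\to\mathbb Z$ are Borel and
$$R\,1_{X_d}-R\,1_{Y_d}=(u\circ a-u)+(v\circ b-v).$$
Put
$$c=R\,1_{X_d}-(u\circ a-u)=R\,1_{Y_d}+(v\circ b-v).$$
In the first expression, $\sum_{i<d}\bigl(u(a^{i+1}y)-u(a^iy)\bigr)=u(a^dy)-u(y)=0$, and by (2) exactly one $a^iy$ lies in $X_d$. So $\sum_ic(a^iy)=R$. The second expression gives $\sum_jc(b^jy)=R$ in the same way. $\square$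

Everything now depends on which $R$ admit a function as in (3).

**Theorem 5.** Let $c:\Omega_d\to\mathbb Z$ be Borel and $R\in\mathbb Z$, such that (3) holds. Then $d\mid R$.

Taking $R=1$, Lemma 4 and Theorem 5 together show that $X_d$ and $Y_d$ are not equidecomposable with Borel pieces and the group $W$.

The word "Borel" cannot be dropped from the argument orbit by orbit. Suppose the orbit of $y$ is free, that is, $g\cdot y=y$ only for $g=1$, and identify it with $W$ by $g\leftrightarrow g\cdot y$. The sets $\{a^ix:i<d\}$ become the right cosets $\langle a\rangle h$, and similarly for $b$. For $R=1$ we seek $C\subseteq W$ that has exactly one element in each right coset of $\langle a\rangle$ and of $\langle b\rangle$. Put $1\in C$ and go outward by length. A right coset $\langle a\rangle h$ with shortest element $h$ consists of $h$ and the longer elements $a^ih$, $i\ne0$. If $h\in C$, put no $a^ih$ in $C$; if $h\notin C$, put $ah$ in $C$ and no other. Treat $\langle b\rangle h$ likewise. Each $g\ne1$ is a non-shortest element of exactly one of its two cosets, so its membership is decided exactly once, and $c=1_C$ satisfies (3) on this orbit with $R=1$. A proof of Theorem 5 therefore has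 to use definability across orbits.

## Two pieces by ergodicity, and where this stops

For $d=2$ there is a short proof of Theorem 5. The conditions (3) read $c(y)+c(ay)=R=c(y)+c(by)$. Use the second equation at the point $ay$ and the first at $y$:
$$c(bay)=R-c(ay)=c(y).$$
So $c$ is invariant under $ba$. (For $R=1$ and $c=1_C$, read $y\in C$ as "from the base point, go along the $a$-edge". Then $C$ is a consistent direction on each line, as in the opening example.)

A point of $\Omega_2$ is determined by the values $S_n=s((ab)^n)$ and $T_n=t((ab)^n)$, $n\in\mathbb Z$, which can be prescribed freely: the $a$-edges are $\{(ab)^n,(ab)^na\}$ and the $b$-edges are $\{(ab)^{n-1}a,(ab)^{n}\}$. Let $\mu$ be the measure that makes all $S_n,T_n$ independent and uniform on $\mathbb Z_2$. Since $((ab)\cdot y)((ab)^n)=y((ab)^{n-1})$, the element $ab$ acts as the shift of an independent sequence. The shift is ergodic, and so is its inverse $ba$. The generator $a$ preserves $\mu$: from $a(ab)^n=(ab)^{-n}a=(ab)^{1-n}b$ we see that $a$ replaces $S_n$ by $S_{-n}+1$ and $T_n$ by $T_{1-n}+1$. Therefore $c$ equals a constant $k\in\mathbb Z$ almost everywhere, and almost every $y$ has $c(y)=c(ay)=k$. So $R=2k$ is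 even.

For $d\ge3$ the first step breaks. The value $c(y)$ determines only the sum of the other $d-1\ge2$ values $c(a^iy)$, and there is nothing to chain: in the set $C$ built above, at $h=b\notin C$ we could have put $a^2b$ instead of $ab$ in $C$. So no invariance of $c$ follows. If we merely integrate a $\mu$-integrable $c$ against an invariant probability measure $\mu$, then (3) gives $\int c\,d\mu=R/d$. This is no contradiction, since an integer-valued function may have a fractional mean. Something other than averaging is needed.

## Gluing strategies around an orbit

We prove Theorem 5 by a game argument, an adaptation of the method of A. Marks (*A determinacy approach to Borel combinatorics*, J. Amer. Math. Soc. 29 (2016)). The external input is Borel determinacy (D. A. Martin, *Borel determinacy*, Ann. of Math. 102 (1975)). We recall what it says in the case that we need. Two players I and II move alternately, with finitely many and at least one legal move at every position, and a set of infinite plays is designated as won by II, the other plays being won by I. A strategy for a player is a rule that gives a legal move at each of the player's turns from the preceding moves. It is winning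 if every play that follows it is won by that player. (If II wins exactly when the second player's first move equals I's first move, copying is a winning strategy for II.) Borel determinacy: if the set of plays won by II is Borel, then one of the players has a winning strategy.

**Step 1: from integers to a set.** We first replace the integer-valued function by a dichotomy. Suppose $d\nmid R$, and put $A=\{y\in\Omega_d:c(y)>R/d\}$, a Borel set. Since $R/d$ is not an integer, $c<R/d$ off $A$. We shall show that at least one of the following holds:

- (1′) some $y$ has $a^iy\in A$ for all $i<d$;
- (2′) some $y$ has $b^jy\notin A$ for all $j<d$.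

In case (1′), $\sum_ic(a^iy)>R$; in case (2′), $\sum_jc(b^jy)<R$. Either contradicts (3). So Theorem 5 follows once (1′) or (2′) is established, and this is a statement about an arbitrary Borel set $A$.

**Step 2: dividing the tree between two players.** This step sets up the games. Let $W_a$ be the set of $w\ne1$ whose reduced form begins with a power of $a$, and $W_b$ the set of those that begin with a power of $b$. So $W=\{1\}\sqcup W_a\sqcup W_b$.

Each left coset of $\langle a\rangle$ or $\langle b\rangle$ lies entirely in $\{1\}\cup W_a$ or entirely in $\{1\}\cup W_b$. Indeed, a coset of $\langle a\rangle$ is $w'\langle a\rangle$ with $w'$ its shortest element, which does not end in a power of $a$. If $w'=1$, the coset is $\langle a\rangle\subseteq\{1\}\cup W_a$. If $w'\ne1$, all its elements begin with the same syllable as $w'$. The same holds for $b$. Hence (1) holds on $W$ as soon as it holds inside $\{1\}\cup W_a$ and inside $\{1\}\cup W_b$ separately.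

For $(\sigma,\tau)\in\mathbb Z_d^2$, in the game $G_{\sigma,\tau}$ the players build a point $y\in\Omega_d$ with $y(1)=(\sigma,\tau)$. At turn $n=1,2,\dots$, first I specifies $y$ on the words of length $n$ in $W_a$, then II specifies $y$ on the words of length $n$ in $W_b$. Each player has to respect all instances of (1) among the values specified so far. II wins if and only if $y\in A$.

A word of length $n$ that ends in a power of $a$ is $w'a^k$ with $k\ne0$ and $w'$ the unique shorter element of its coset $w'\langle a\rangle$. So its $s$-value is forced to be $s(w')+k$. Its $t$-value is free, because it is itself the shortest element of its coset of $\langle b\rangle$. The same holds with $a,b$ and $s,t$ exchanged. So there is always a legal move, and there are only finitely many. The resulting $y$ satisfies (1) inside both parts, hence lies in $\Omega_d$. Each value $y(w)$ is fixed at a finite stage, so $y$ depends continuously on the play, and the set of plays won by II is Borel. By Borel determinacy, one of the players has a winning strategy in each $G_{\sigma,\tau}$.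

**Step 3: the idea of the gluing.** We want one $y$ such that all $d$ points $a^{-i}y$ are in $A$. The point $a^{-i}y$ is $y$ seen from the base point $a^i$: $(a^{-i}y)(w)=y(a^iw)$. Consider $d$ simultaneous games, one for each base point $a^i$, with II playing a winning strategy in each. II's territory in the $i$th game is $a^iW_b$, and these territories are disjoint. I's territory in the $i$th game is $a^iW_a$, which consists of the other points $a^{k}$ and the territories $a^{k}W_b$, $k\ne i$. So the $d$ strategies supply each other's opponents with moves. The information arrives in time, since a word of length $n+1$ in $W_a$, seen from $a^i$, is a word of length at most $n$ in $\{1\}\cup W_b$, seen from some $a^{k}$. The labels at the $d$ base points are $y(a^i)=(s(1)+i,\ast)$: every first coordinate occurs, and the second coordinates are free. Hence this works if II can win $G_{\sigma,\tau}$ for every $\sigma$ with some $\tau$. If not, there is one $\sigma$ for which I wins against every $\tau$, and this is what the same construction needs around $\langle b\rangle$. We now carry this out.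

**Step 4: the case in which for each $\sigma\in\mathbb Z_d$ there is $\tau_\sigma$ such that II has a winning strategy $\Sigma_\sigma$ in $G_{\sigma,\tau_\sigma}$.** We construct $y$ as in (1′). Every $w\in W$ is uniquely $a^iv$ with $i\in\mathbb Z_d$ and $v\in\{1\}\cup W_b$. Let $R_n$ be the set of those $a^iv$ with $|v|\le n$; so $R_0=\langle a\rangle$. Put $y(a^i)=(i,\tau_i)$ on $R_0$. This respects (1) on $\langle a\rangle$. Write $y_i(w)=y(a^iw)$, so $y_i(1)=(i,\tau_i)$. We extend $y$ from $R_n$ to $R_{n+1}$ in such a way that each $y_i$ is a play of $G_{i,\tau_i}$ in which II follows $\Sigma_i$.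

Suppose $y$ is defined on $R_n$, and II's moves in each $y_i$ up to turn $n$, which are the values $y(a^iw)$ with $w\in W_b$ and $|w|\le n$, have been given by $\Sigma_i$. I's moves in $y_i$ up to turn $n+1$ are the values $y(a^iw)$ with $w\in W_a$, $|w|\le n+1$. Such a $w$ is $a^jv$ with $j\ne0$, $v\in\{1\}\cup W_b$, $|v|\le n$, so $a^iw=a^{i+j}v\in R_n$, and the value is already defined.

These moves are legal. In the coset $\langle a\rangle$ we have $s(a^k)=k$ for all $k$, so (1) holds there. Every other coset inside $\{1\}\cup W_a$ has the form $a^jL$ with $j\neq 0$ and $L$ a coset inside $\{1\}\cup W_b$. Its values in $y_i$ are $y(a^{i+j}v)=y_{i+j}(v)$ for $v\in L$, and (1) holds among those that are defined, because II's moves in the play $y_{i+j}$ were legal.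

So for each $i$ the strategy $\Sigma_i$ gives II's move of turn $n+1$ in $y_i$, that is, the values $y(a^iw)$ for $w\in W_b$, $|w|=n+1$. For different $i$ these concern disjoint sets of words, and together they fill $R_{n+1}\setminus R_n$. This completes the extension.

In the limit $y$ is defined on $W$. Every coset is $\langle a\rangle$ or lies in some $a^i(\{1\}\cup W_b)$, so (1) holds throughout and $y\in\Omega_d$. Each $y_i=a^{-i}y$ is a play of $G_{i,\tau_i}$ in which II has followed $\Sigma_i$. Therefore $a^{-i}y\in A$ for all $i$, which is (1′).

**Step 5: the remaining case.** We construct $y$ as in (2′). If the hypothesis of Step 4 fails, there is $\sigma\in\mathbb Z_d$ such that II has a winning strategy in $G_{\sigma,\tau}$ for no $\tau$. By determinacy, for every $\tau\in\mathbb Z_d$ player I has a winning strategy $\Theta_\tau$ in $G_{\sigma,\tau}$.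

Put $y(b^j)=(\sigma,j)$ for $j\in\mathbb Z_d$. This respects (1) on $\langle b\rangle$; the values $s(b^j)=\sigma$ are not restricted by (1), since the $b^j$ lie in different cosets of $\langle a\rangle$. Let $y_j(w)=y(b^jw)$, so $y_j(1)=(\sigma,j)$, and let $R_n'$ be the set of $b^jv$ with $v\in\{1\}\cup W_a$ and $|v|\le n$. Thus $R'_0=\langle b\rangle$. Suppose $y$ is defined on $R'_n$, and I's moves in each $y_j$ up to turn $n$, the values $y(b^jw)$ with $w\in W_a$ and $|w|\le n$, have been given by $\Theta_j$. II's moves in $y_j$ up to turn $n$ are the values $y(b^jw)$ with $w\in W_b$, $|w|\le n$. Such a $w$ is $b^kv$ with $k\ne0$, $v\in\{1\}\cup W_a$, $|v|\le n-1$, so $b^jw=b^{j+k}v\in R'_n$ is already defined. These moves are legal: in $\langle b\rangle$ we have $t(b^k)=k$, and every other coset inside $\{1\}\cup W_b$ is $b^kL$ with $k\ne0$ and $L$ a coset inside $\{1\}\cup W_a$, on which the values of $y_j$ are those of the play $y_{j+k}$ on $L$, where I's moves were legal. So $\Theta_j$ gives I's move of turn $n+1$, that is, $y(b^jw)$ for $w\in W_a$, $|w|=n+1$. Doing this for all $j$ defines $y$ on $R'_{n+1}$.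

In the limit every coset is $\langle b\rangle$ or lies in some $b^j(\{1\}\cup W_a)$, so $y\in\Omega_d$. Each $y_j=b^{-j}y$ is a play of $G_{\sigma,j}$ in which I has followed $\Theta_j$. Hence $b^{-j}y\notin A$ for all $j$, which is (2′). This proves Theorem 5. $\square$

## Uncountably many coordinates for dividing by $q$

Next, for all $q\in P$, multiplication by $q$ has to become invertible on types. A set can be divided by $q$ if it has the form $U\times\mathbb Z_q$ and adding $j$ to the coordinate in $\mathbb Z_q$ is allowed: it is the union of the $q$ sets $U\times\{j\}$, which are translates of each other. But $U\times\{0\}$ then has to be divided as well, so we need another coordinate, and so on.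

Suppose we use countably many coordinates and all Borel sets. Then there are sets that depend on every coordinate, for example the set where all coordinates are $0$, and for these no free coordinate is left. Suppose instead that we admit only sets depending on finitely many coordinates. Then a free coordinate always exists, but countable completeness is lost: let $i_0,i_1,\dots$ be distinct coordinates, and let $U_n$ be the set where coordinates $i_0,\dots,i_{2n-1}$ are $0$ and coordinate $i_{2n}$ is not. Let $V$ be an upper bound of all $U_n$ that depends on a finite set of coordinates, and choose $r$ such that no $i_m$ with $m\ge2r$ is among these. Given a point whose coordinates $i_0,\dots,i_{2r-1}$ are $0$, make its coordinate $i_{2r}$ nonzero: the new point is in $U_r\subseteq V$, so the old one is in $V$. So $V$ contains the nonempty set $L$ where coordinates $i_0,\dots,i_{2r}$ are $0$ and coordinate $i_{2r+1}$ is not. Since $L$ is disjoint from every $U_n$, $V\setminus L$ is a smaller upper bound. There is no least one.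

The way out is to take $\omega_1$ coordinates for each $q$ and to let each set depend on countably many of them.

**Construction of $(\mathbf B,G)$.** Fix a set $P$ of primes, and let $\mathcal D$ be the set of integers $d\ge2$ with no prime factor in $P$. (If $P$ consists of all primes other than $p$, then $\mathcal D=\{p,p^2,p^3,\dots\}$.)

- $\Omega=\{*\}\sqcup\bigsqcup_{d\in\mathcal D}\Omega_d$, a standard Borel space. $\Lambda$ is the group of Borel automorphisms of $\Omega$ generated by the maps $a_d,b_d$ ($d\in\mathcal D$), which act on $\Omega_d$ as $a,b\in W_d$ and trivially elsewhere. Every $\lambda\in\Lambda$ maps each $\Omega_d$ to itself and acts there as an element of $W_d$.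
- $I=P\times\omega_1$. For $D\subseteq I$ let $K_D=\prod_{(q,\alpha)\in D}\mathbb Z_q$, and $K=K_I$. For $i=(q,\alpha)\in I$ we call $q$ the prime of $i$.
- $F$ is the group of all bijections $\varphi$ of $K$ for which there are a finite $S\subseteq I$, called a support of $\varphi$, and a permutation $\rho$ of the finite set $K_S$ with $\varphi(k)|_S=\rho(k|_S)$ and $\varphi(k)|_{I\setminus S}=k|_{I\setminus S}$. A finite set that contains a support is again a support; so two elements have a common support, and $F$ is a group.
- $E=\Omega\times K\times\omega$. For countable $D\subseteq I$ let $\mathbf B_D$ consist of all sets $\{(y,k,n)\in E:(y,k|_D,n)\in E_0\}$ with $E_0\subseteq\Omega\times K_D\times\omega$ Borel. Put $\mathbf B=\bigcup_D\mathbf B_D$, the union over all countable $D\subseteq I$.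
- $G=\Lambda\times F\times\mathrm{Symm}(\omega)$ acts coordinatewise on $E$.

The point $*$ only ensures that $\Omega$ is not empty when $\mathcal D$ is. The elements of $F$ change finitely many coordinates, which will keep the counting at the end finite. The factor $\omega$ supplies room for addition.

**Step 1: $\mathbf B$ is countably complete and $G$ acts on it.** Each $\mathbf B_D$ is a $\sigma$-algebra of subsets of $E$, and $\mathbf B_D\subseteq\mathbf B_{D'}$ for $D\subseteq D'$. Given countably many members of $\mathbf B$, with $U_n\in\mathbf B_{D_n}$, the set $\bigcup_nD_n$ is countable, and all $U_n$ lie in the corresponding $\sigma$-algebra. So $\mathbf B$ is a $\sigma$-algebra, hence countably complete. Let $(\lambda,\varphi,\pi)\in G$ and $U\in\mathbf B_D$. Enlarge $D$ to contain a support of $\varphi$. Then $(\lambda,\varphi,\pi)$ induces a Borel automorphism of $\Omega\times K_D\times\omega$, and so it preserves $\mathbf B_D$. Thus $G$ acts on $\mathbf B$ by automorphisms.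

**Step 2: the types are closed under $+$.** Let $U,V\in\mathbf B$. Split $U$ into the parts on even and on odd levels $n\in\omega$. Move the first part by a permutation of $\omega$ with $2m\mapsto4m$, and the second part by one with $2m+1\mapsto4m+2$. Such permutations exist, since in each case the complements of the domain and of the range of the prescribed partial map are countably infinite. This gives $U'\sim U$ on even levels. With $2m\mapsto4m+1$ and $2m+1\mapsto4m+3$ we get $V'\sim V$ on odd levels. Then $U'\cap V'=\emptyset$.

Let $\mathcal S$ be the type semigroup of this pair.

## The division maps: proof of (a)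

Let $q\in P$. For $U\in\mathbf B$ and $i\in I$ put $U_i=U\cap\{(y,k,n):k_i=0\}\in\mathbf B$. Only indices $i$ with prime $q$ are used in this section. We want to define $\delta_q((U))$ as $(U_i)$ for a coordinate $i$ on which $U$ does not depend.

**Step 1: $U_i$ is a $q$th part of $U$.** If $U\in\mathbf B_D$ and $i\notin D$ has prime $q$, then $q\cdot(U_i)=(U)$. Indeed $U$ is the disjoint union of the sets $U\cap\{k_i=j\}$, $j\in\mathbb Z_q$. The element of $F$ that adds $j$ to coordinate $i$ maps $U$ to itself, because $U$ does not depend on coordinate $i$, and so it maps $U_i$ onto $U\cap\{k_i=j\}$.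

**Step 2: independence of the coordinate.** If $U\in\mathbf B_D$ and $i,i'\notin D$ have prime $q$, then $U_i\sim U_{i'}$. The element of $F$ that interchanges the coordinates $i$ and $i'$ maps $U$ to $U$ and $U_i$ onto $U_{i'}$.

**Step 3: independence of the representative.** If $U\sim V$, there is a countable $D$ such that $U_i\sim V_i$ for all $i\notin D$. Let $U=\bigsqcup_lU^l$, $V=\bigsqcup_lV^l$ be finite partitions in $\mathbf B$ with $g_lU^l=V^l$, $g_l\in G$. Choose a countable $D$ such that all $U^l,V^l$ lie in $\mathbf B_D$ and $D$ contains supports of the $F$-components of all $g_l$. For $i\notin D$, $g_l$ does not change coordinate $i$, so $g_l(U^l_i)=V^l_i$. Since $U_i=\bigsqcup_lU^l_i$ and $V_i=\bigsqcup_lV^l_i$, we get $U_i\sim V_i$.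

**Step 4: the map $\delta_q$.** By Step 2, for $U\in\mathbf B_D$ the type $(U_i)$ is the same for all $i\notin D$ with prime $q$. There are $\aleph_1$ indices with prime $q$ and only countably many are excluded, so we may define $\delta_q((U))$ to be the common value of $(U_i)$ for all but countably many $i$ with prime $q$. By Step 3 it depends only on the type $(U)$: for $U\sim V$, some $i$ avoids the three countable sets involved.

The map is additive. Represent two given types by disjoint $U,V$. Then $(U\cup V)_i=U_i\cup V_i$ with $U_i\cap V_i=\emptyset$; take $i$ outside a countable set suitable for $U$, $V$ and $U\cup V$. By Step 1, $q\cdot\delta_q(\xi)=\xi$. By additivity, $\delta_q(q\cdot\xi)=q\cdot\delta_q(\xi)=\xi$. So $q\xi=q\eta$ implies $\xi=\delta_q(q\xi)=\delta_q(q\eta)=\eta$, which is $C(q)$. This proves (a). $\square$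

## Counting over a finite support: proof of (b)

Let $d\in\mathcal D$, and let $\xi_d,\eta_d$ be the types of $X_d\times K\times\{0\}$ and of $Y_d\times K\times\{0\}$.

**Step 1: if $d\mid m$, then $m\xi_d=m\eta_d$.** By (2) and the action of $a_d$ and $b_d$, both $d\cdot\xi_d$ and $d\cdot\eta_d$ are the type of $\Omega_d\times K\times\{0\}$. Multiply by $m/d$.

Conversely, let $m\xi_d=m\eta_d$. We have to show $d\mid m$.

**Step 2: the equidecomposition.** We write out what the hypothesis means. Let $m$ also denote the set $\{0,\dots,m-1\}$. Moving levels by $\mathrm{Symm}(\omega)$, we see that $m\xi_d$ is the type of $X_d\times K\times m$, and similarly for $\eta_d$. So $X_d\times K\times m\sim Y_d\times K\times m$, and there are finite partitions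
$$X_d\times K\times m=\bigsqcup_lP_l,\qquad Y_d\times K\times m=\bigsqcup_lQ_l$$
in $\mathbf B$ and $g_l=(\lambda_l,\varphi_l,\pi_l)\in G$ with $g_lP_l=Q_l$. Let $S$ be a finite common support of all $\varphi_l$, with $\varphi_l$ given by the permutation $\rho_l$ of $K_S$.

**Step 3: getting rid of $K$ and the levels.** We count the points of a piece above a given $y\in\Omega_d$, on a finite set of coordinates that the $g_l$ leave invariant. Fix some $z\in K_{I\setminus S}$, and write $(r,z)\in K$ for the point that extends $r\in K_S$ and $z$. For $y\in\Omega_d$ put
$$f_l(y)=\#\{(r,n)\in K_S\times m:(y,(r,z),n)\in P_l\},$$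
$$e_l(y)=\#\{(r,n)\in K_S\times m:(y,(r,z),n)\in Q_l\}.$$
These are Borel functions of $y$. Take a countable $D\supseteq S$ with all $P_l,Q_l\in\mathbf B_D$; for fixed $(r,n)$, the set of $y$ with $(y,(r,z),n)\in P_l$ is a section of a Borel subset of $\Omega\times K_D\times\omega$, and there are finitely many $(r,n)$.

Since $\varphi_l(r,z)=(\rho_l(r),z)$, we have
$$(y,(r,z),n)\in P_l\iff(\lambda_ly,(\rho_l(r),z),\pi_l(n))\in Q_l .$$
All levels that occur in $P_l$ and $Q_l$ are in $m$. So $(r,n)\mapsto(\rho_l(r),\pi_l(n))$ is a bijection from the set counted by $f_l(y)$ to the set counted by $e_l(\lambda_ly)$. Hence $f_l=e_l\circ\lambda_l$ on $\Omega_d$.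

**Step 4: applying Theorem 5.** Let $N=|K_S|$ and $R=mN$. As the $P_l$ partition $X_d\times K\times m$, we have $\sum_lf_l=R\,1_{X_d}$ on $\Omega_d$, and likewise $\sum_le_l=R\,1_{Y_d}$. So
$$R\,1_{X_d}-R\,1_{Y_d}=\sum_l(f_l-e_l)=\sum_l(e_l\circ\lambda_l-e_l),$$
where each $\lambda_l$ acts on $\Omega_d$ as an element of $W_d$. Lemma 4 gives a Borel function $c:\Omega_d\to\mathbb Z$ with (3), and Theorem 5 gives $d\mid R=mN$. Now $N=|K_S|$ is a product of primes from $P$, and $d$ has no prime factor in $P$. So $N$ is coprime to $d$, and $d\mid m$. This proves (b), and with it Theorem 2 and Corollary 3. $\square$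

In this last step the two tasks meet. The coordinates that make $q\in P$ invertible can enlarge $R$ only by factors from $P$, and such factors cannot help to make $R$ divisible by $d$.

## Which sets of cancellation laws occur

**Theorem 6 (classification).** A set $\Gamma\subseteq\mathbb N$ is of the form $\{N:C(N)\text{ holds in }(\mathbf B,G)\}$ for some pair (countably complete, types closed under $+$) if and only if for some set $P$ of primes, $\Gamma$ is the set of all $N$ whose prime factors all lie in $P$. Consequently, for arbitrary $Z,Y\subseteq\mathbb N$, the implication $(\forall N\in Z)\,C(N)\to\bigvee_{M\in Y}C(M)$ is provable if and only if some single $M\in Y$ has all its prime factors dividing members of $Z$.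

Proof. Given a pair, let $P$ be the set of primes $p$ for which $C(p)$ holds. If $C(N)$ holds, all prime factors of $N$ are in $P$ by Lemma 1(i); if all prime factors of $N$ are in $P$, then $C(N)$ holds by Lemma 1(ii). Conversely, given $P$, take the pair of Theorem 2. There $C(q)$ holds for $q\in P$, and $C(p)$ fails for primes $p\notin P$, by (b) with $d=p$ and $m=1,p$. By Lemma 1, $C(N)$ holds if and only if all prime factors of $N$ lie in $P$.

For the last statement, "if" is Corollary 3. For "only if", suppose that no $M\in Y$ has all its prime factors dividing members of $Z$. Let $P$ be the set of primes that divide members of $Z$. In the pair for $P$, all $C(N)$, $N\in Z$, hold, while every $C(M)$, $M\in Y$, fails. $\square$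

## Inequalities in place of equations

For types, $\xi\le\eta$ means that $\xi+\zeta=\eta$ for some type $\zeta$. Let $O(N)$ be the law
$$O(N):\qquad N\xi\le N\eta\ \rightarrow\ \xi\le\eta\qquad\text{for all types }\xi,\eta .$$

**Theorem 7 (order version).** In the pair of Theorem 2, $O(q)$ holds for all $q\in P$, and for $d\in\mathcal D$, $m\xi_d\le m\eta_d$ holds if and only if $d\mid m$. In particular $\xi_d,\eta_d$ are incomparable. Hence Theorem 6 and Corollary 3 hold verbatim with $O$ in place of $C$.

Part (b) gives information only about equality. To pass from inequalities to equality we use the following theorem and a symmetry.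

**Lemma 8 (Cantor–Bernstein, Banach).** In any countably complete pair, $\xi\le\eta\le\xi$ implies $\xi=\eta$.

Proof. Let $U,V$ represent $\xi,\eta$. Since $\xi\le\eta$, $U$ is equidecomposable with some $V_0\le V$, say $U=\bigvee_iU_i$ and $V_0=\bigvee_ig_iU_i$, both unions disjoint. Put $f(T)=\bigvee_ig_i(T\wedge U_i)$ for $T\le U$. This is a Boolean isomorphism from the principal ideal $\mathbf B|U$ of all elements below $U$ onto $\mathbf B|V_0$, and $f(T)\sim T$ for all $T\leq U$. Since $\eta\le\xi$, there is likewise a Boolean isomorphism $g$ from $\mathbf B|V$ onto a principal ideal of $\mathbf B|U$, with $g(T)\sim T$ for all $T\le V$. As isomorphisms onto principal ideals, $f$ and $g$ preserve countable suprema.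

Let $T_0=U-g(V)$ and $T=\bigvee_{n\ge0}(gf)^nT_0$. Then $gf(T)=\bigvee_{n\ge1}(gf)^nT_0$, so $T=T_0\vee gf(T)$. Therefore
$$U-T=g(V)-gf(T)=g(V-f(T)).$$
Now $T\sim f(T)$ and $U-T=g(V-f(T))\sim V-f(T)$, and the unions are disjoint. So $U=T\vee(U-T)\sim f(T)\vee(V-f(T))=V$. $\square$

Proof of Theorem 7.

**Step 1: $O(q)$ holds for $q\in P$.** If $q\xi+\zeta=q\eta$, apply the additive map $\delta_q$ to get $\xi+\delta_q(\zeta)=\eta$. So $\xi\le\eta$.

**Step 2: a symmetry that interchanges $\xi_d$ and $\eta_d$.** Let $\iota$ be the automorphism of $W_d$ that exchanges $a$ and $b$, and put $\theta(s,t)=(t\circ\iota,s\circ\iota)$ on $\Omega_d$. Since $t(\iota(wa))=t(\iota(w)b)=t(\iota(w))+1$ and $s(\iota(wb))=s(\iota(w)a)=s(\iota(w))+1$, $\theta$ maps $\Omega_d$ to itself. It is a homeomorphism with $\theta^2=1$. From $g^{-1}\iota(w)=\iota(\iota(g)^{-1}w)$ we get $\theta(g\cdot y)=\iota(g)\cdot\theta(y)$. Moreover $\theta X_d=Y_d$, since the second component of $\theta(s,t)$ at $1$ is $s(1)$.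

Extend $\theta$ by the identity to the rest of $\Omega$, and to $E$ by acting on the first coordinate only. Then $\theta$ preserves each $\mathbf B_D$, hence $\mathbf B$. It normalizes $G$: conjugation by $\theta$ exchanges $a_d$ and $b_d$, fixes $a_{d'},b_{d'}$ for $d'\ne d$, and fixes $F$ and $\mathrm{Symm}(\omega)$ elementwise. So $U\sim V$ implies $\theta U\sim\theta V$, and $\theta$ induces an automorphism of $(\mathcal S,+)$, hence of $(\mathcal S,+,\le)$, which interchanges $\xi_d$ and $\eta_d$.

**Step 3: the multiples that are comparable.** If $m\xi_d\le m\eta_d$, then $m\eta_d\le m\xi_d$ by Step 2. By Lemma 8, $m\xi_d=m\eta_d$, and (b) gives $d\mid m$. Conversely, if $d\mid m$, then $m\xi_d=m\eta_d$ by (b), so $m\xi_d\le m\eta_d$ (with $\zeta=(0)$). For $m=1$ we get $\xi_d\not\le\eta_d$, and by the symmetry $\eta_d\not\le\xi_d$.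

**Step 4: carrying over Theorem 6 and Corollary 3.** Lemma 1 holds for $O$ with the same proof. If $r\mid N$ and $r\xi\le r\eta$, then multiplication by $N/r$ gives $N\xi\le N\eta$, so $O(N)$ implies $O(r)$. If $m(n\xi)\le m(n\eta)$, then $O(m)$ and $O(n)$ give first $n\xi\le n\eta$ and then $\xi\le\eta$. And $O(1)$ is trivial. In the pair of Theorem 2, $O(q)$ holds for $q\in P$ by Step 1, and for a prime $p\notin P$ the law $O(p)$ fails, since by Step 3 $p\,\xi_p\le p\,\eta_p$ but $\xi_p\not\le\eta_p$. The proofs of Corollary 3 and Theorem 6 used only these facts about $C$, so they hold for $O$. $\square$
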